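# One letter more or fewer: partial commutations and the positive variety $W$

## 1. Respelling the word $(y_1c)(y_2c)\cdots(y_mc)$

Let $A$ be a finite alphabet, let $c\in A$, and let $y_1,\dots,y_m\in A^*$ be words (they may contain $c$). Consider the block word
$$y_1c\,y_2c\cdots y_mc .$$
We want to rewrite it so that every $y_k$ is still used once, in the same order, but the number of separating $c$'s has changed.

Here is a recipe. Take two auxiliary letters $a,b$ and a word $v\in\{a,b\}^*$ with $|v|\le m-2$. Put $j=m-1-|v|\ge 1$, and form the word over $\{y,c\}$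
$$(yc)^j\,\tau(v)\,(yc),\qquad \tau(a)=y,\quad \tau(b)=cyc. \tag{1}$$
It contains $j+|v|+1=m$ letters $y$ and $j+2|v|_b+1=m+|v|_b-|v|_a$ letters $c$, where $|v|_a,|v|_b$ count occurrences. Replace the $k$-th $y$ by $y_k$, for $k=1,\dots,m$, and call the result $\omega_v$. For $m=4$, for instance,
$$\omega_b=y_1c\,y_2c\,c\,y_3c\,y_4c,\qquad \omega_a=y_1c\,y_2c\,y_3\,y_4c,$$
with one $c$ more and one $c$ fewer than $y_1cy_2cy_3cy_4c$.

Now look at this in a finite monoid $M$. Let $\varphi:A^*\to M$ be a morphism with $\varphi(y_k)=r$ for all $k$, put $\gamma=\varphi(c)$, and suppose $r\gamma r=r$. Put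
$$s=r,\qquad t=\gamma r\gamma,\qquad e=r\gamma .$$
Then $e^2=r\gamma r\gamma=e$ and
$$st=r\gamma r\gamma=e,\qquad sts=r\gamma r=s,\qquad tst=\gamma r\gamma r\gamma r\gamma=\gamma r\gamma=t. \tag{2}$$
Write $v(s,t)$ for the value of $v$ when $a\mapsto s$, $b\mapsto t$. The block word has value $e^m=e$, and since $\tau(a)$ and $\tau(b)$ take the values $r=s$ and $\gamma r\gamma=t$,
$$\varphi(\omega_v)=e^j\,v(s,t)\,e . \tag{3}$$

The purpose is this. Suppose $M$ is ordered so that going down in $M$ keeps a word inside a given language $L$. If $v(s,t)\le st$, then (3) gives $\varphi(\omega_v)\le e$. So inside a word of $L$ we may replace the block word by $\omega_v$ and stay in $L$. All letters other than $c$ keep their order, and the number of $c$'s changes by $|v|_b-|v|_a$. If $c$ commutes with all other letters, this is the kind of pumping that makes a commutation closure regular.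

Two things remain to be supplied: the blocks $y_k$, which Ramsey's theorem provides, and a word $v$ with $v(s,t)\le st$ and $|v|_a\ne|v|_b$. The second does not exist for every regular language. Its existence is where the hypothesis on $L$ enters.

## 2. Partial commutations, the variety $W$, and one clique with isolated vertices

**Definition (partial commutation).** A partial commutation on $A$ is a symmetric irreflexive relation $I\subseteq A\times A$. The congruence on $A^*$ generated by $ab\sim_I ba$ for $(a,b)\in I$ is $\sim_I$. The $I$-closure of $L\subseteq A^*$ is $[L]_I=\{u:u\sim_I v\text{ for some }v\in L\}$. The dependence relation is $D=A^2\setminus I$. We view $(A,D)$ and $(A,I)$ as graphs on $A$, ignoring loops.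

We call $I$ transitive if $(a,b),(b,c)\in I$ and $a\ne c$ imply $(a,c)\in I$.

For a word $w$ let $\mathrm{alph}(w)$ be its set of letters, and let $\pi_B$ be the morphism that erases the letters outside $B$. Two invariants are used all the time: if $u\sim_I v$, then $|u|_c=|v|_c$ for every letter $c$; and if the letters of $B$ are pairwise dependent, then $\pi_B(u)=\pi_B(v)$, because an elementary exchange $ab\to ba$ with $(a,b)\in I$ never involves two letters of $B$.

**Definition (positive variety).** A positive variety of languages $\mathcal V$ assigns to each finite alphabet $A$ a class $\mathcal V(A^*)$ of regular languages, closed under finite union, finite intersection, and left and right quotients; the assignment is closed under inverses of morphisms between free monoids.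

Complement is not required. Let $W$ be the largest positive variety that does not contain $(ab)^*$, over an alphabet $\{a,b\}$ with $a\ne b$. We use this in two ways: $W$ is a positive variety with $(ab)^*\notin W(\{a,b\}^*)$, and every positive variety that does not contain $(ab)^*$ is contained in $W$. The names of the two letters are irrelevant, since renaming is an inverse morphism.

**Definition (ordered syntactic monoid).** Let $L$ be regular with syntactic morphism $\varphi:A^*\to M$, so $M$ is finite and $\varphi$ is onto. Order $M$ by: $\varphi(u)\le\varphi(v)$ iff for all $x,y\in A^*$, $xvy\in L\Rightarrow xuy\in L$.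

This is a partial order: two words with the same contexts have the same image. It is compatible with multiplication: if $\varphi(u)\le\varphi(v)$ and $xv'vv''y\in L$, apply the definition to the context $(xv',v''y)$. Taking $x=y=1$, we see that if $v\in L$ and $\varphi(u)\le\varphi(v)$, then $u\in L$.

Example. For $L=(ab)^*$ the monoid is $\{1,a,b,ab,ba,0\}$ with $aba=a$, $bab=b$, $aa=bb=0$. The contexts $(x,y)$ of $ab$ are those with $x,y\in(ab)^*$; they are contexts of $1$, so $1\le ab$. The element $0$ has no contexts, so every element is $\le 0$. For the complement $H=\{a,b\}^*\setminus(ab)^*$ the monoid is the same and the order is reversed, so $0\le$ every element.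

The following is known: $W$ is closed under $I$-closure for the full commutation $I=\{(a,b)\in A^2:a\neq b\}$; and if $I$ is transitive and $L\in W(A^*)$, then $[L]_I$ is regular. The paper "Regular Languages And Partial Commutations" is the source of the following question: if $D$ consists of a single clique and some isolated vertices, and $L$ is in $W$, is $[L]_I$ regular? The answer is yes.

**Theorem A.** Let $B\subseteq A$ consist of pairwise dependent letters, and let every letter of $C=A\setminus B$ commute with every other letter of $A$. If $L\in W(A^*)$, then $[L]_I$ is regular.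

There is also a full classification.

**Theorem B.** For a partial commutation $I$ on $A$ the following are equivalent:

1. $[L]_I$ is regular for every $L\in W(A^*)$;
2. there are no four distinct letters $a,b,c,d$ with $(a,b),(c,d)\in D$ and $(a,c),(a,d),(b,c),(b,d)\in I$.

Condition 2 says that $(A,D)$ has no induced pair of disjoint edges; equivalently, $(A,I)$ has no induced 4-cycle ($a,c,b,d$ would be one). It holds in Theorem A, where any two disjoint edges of $D$ lie in $B$ and so cannot form an induced pair. It holds when $I$ is transitive, since $(a,c),(c,b)\in I$ would give $(a,b)\in I$. It also covers other cases. If the graph $(A,D)$ is the path $a,b,c,d$, the only two disjoint edges are $\{a,b\}$ and $\{c,d\}$, and $(b,c)\in D$; so condition 2 holds, although $I$ is not transitive ($(c,a),(a,d)\in I$ but $(c,d)\notin I$). When $D$ is a disjoint union of cliques, condition 2 says exactly that at most one clique has two or more vertices.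

The proof of Theorem A uses only the definition of $W$ and Ramsey's theorem. Theorem B uses in addition two published theorems on traces.

## 3. Small alphabets, and a pumping argument that moves too much

Take $A=\{b,c\}$ with $(b,c)\in I$. For $L=(bc)^*$ the closure is $\{u:|u|_b=|u|_c\}$, which is not regular. So $(bc)^*$ must be kept out, and $W$ keeps it out by definition.

Add a letter: $A=\{a,b,c\}$, $B=\{a,b\}$ dependent, $c$ commuting with $a$ and $b$. For $L=(abc)^*$ we get $[L]_I=\{u:\pi_B(u)=(ab)^{|u|_c}\}$, whose intersection with $(ab)^*c^*$ is $\{(ab)^nc^n:n\ge0\}$, not regular. This language is outside $W$ too: with $\sigma(a)=a$, $\sigma(b)=bc$ we have $\sigma^{-1}((abc)^*)=(ab)^*$.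

Now a positive case. Let $H=\{a,b\}^*\setminus(ab)^*$ with $(a,b)\in I$. The empty word is not in $[H]_I$. Every nonempty word is $\sim_I$-equivalent to some $b^na^k$ with $n+k\ge1$, and $b^na^k\in H$. So $[H]_I$ is the set of nonempty words, which is regular. (Section 9 checks that $H\in W$.)

In the setting of Theorem A, all the information is in the languages
$$K_n=\pi_B\big(\{w\in L:|w|_c=n_c\ \ \forall c\in C\}\big),\qquad n\in\mathbb N^C,$$
because $[L]_I$ consists of the $w$ with $\pi_B(w)\in K_n$ for $n=(|w|_c)_{c\in C}$ (proved in Section 6). Each $K_n$ is regular. What is needed is that only finitely many of them differ, in an eventually periodic way.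

The first thing to try is ordinary pumping. A word $w\in L$ with many $c$'s contains a long block word $y_1c\cdots y_mc$ in which every $y_kc$ has the same idempotent value $e$. Repeating a block $y_kc$ does not change $\varphi(w)$, so it stays in $L$ and adds $c$'s. But it also repeats $y_k$, so $\pi_B(w)$ changes, and nothing about $K_n$ follows. Since it uses only that $L$ is regular, no refinement of this idea alone can succeed: for the regular language $(bc)^*$ with $B=\{b\}$ we have $K_n=\{b^n\}$, and all the $K_n$ are different.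

So we need a rewriting that keeps the $y_k$ in place, and its existence must use $L\in W$. The recipe of Section 1 is such a rewriting, provided we find $v$ with $|v|_a\neq|v|_b$ and $v(s,t)\le st$.

## 4. Mutually inverse elements and words of nonzero weight

**Definition (mutually inverse).** Elements $s,t$ of a monoid are mutually inverse if $sts=s$ and $tst=t$. Then $st$ and $ts$ are idempotent.

For example $a,b$ in $\{1,a,b,ab,ba,0\}$; or $s=r$, $t=\gamma r\gamma$ in (2). For $v\in\{a,b\}^*$ let $\bar v$ be $v$ with $a$ and $b$ exchanged, so $\bar v(s,t)=v(t,s)$, and let $\mathrm{wt}(v)=|v|_a-|v|_b$.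

**Lemma 1.** Let $L\in W(A^*)$ have ordered syntactic monoid $M$, and let $s,t\in M$ be mutually inverse. There are $v^+,v^-\in\{a,b\}^*$ with $v^\pm(s,t)\le st$, $|v^+|_b>|v^+|_a$ and $|v^-|_b<|v^-|_a$.

Compare two languages with the same monoid, taking $s=a$, $t=b$. For $(ab)^*$, an element $\le ab$ must have the context $(1,1)$, so it is $1$ or $ab$; the words with value $1$ or $ab$ are those of $(ab)^*$, all of weight $0$, and the conclusion fails. For the complement $H$ we have $0\le ab$, and $v^+=bb$, $v^-=aa$ work. The proof shows that failure always has the first form: if no $v^+$ exists, then $(ab)^*$ can be built from $L$ by the operations of a positive variety.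

*Proof.* Suppose that no $v^+$ exists.

**Step 1: from $L$ to a language in which all words have weight $0$.** Let
$$E=\{v:v(s,t)\le st\},\qquad E'=\{v:v(t,s)\le ts\},\qquad G_0=E\cap E'.$$
By assumption $\mathrm{wt}(v)\ge0$ for all $v\in E$. If $v\in E'$, then
$$(a\bar vb)(s,t)=s\,v(t,s)\,t\le s\,ts\,t=st,$$
so $a\bar vb\in E$ and $0\le\mathrm{wt}(a\bar vb)=\mathrm{wt}(\bar v)=-\mathrm{wt}(v)$. So words of $E'$ have weight $\le0$, and every word of $G_0$ has weight $0$.

**Step 2: $G_0\in W(\{a,b\}^*)$.** Since $\varphi$ is onto, there is a morphism $\sigma:\{a,b\}^*\to A^*$ with $\varphi(\sigma(a))=s$ and $\varphi(\sigma(b))=t$. By definition of the order, $v\in E$ iff $x\sigma(v)y\in L$ for all $(x,y)$ with $x\sigma(ab)y\in L$. That is,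
$$E=\bigcap_{(x,y):\,x\sigma(ab)y\in L}\sigma^{-1}(x^{-1}Ly^{-1}).$$
A regular language has finitely many quotients $x^{-1}Ly^{-1}$, so this is a finite intersection. It is not the empty intersection, since otherwise $E=\{a,b\}^*$ would contain $b$, of weight $-1$. Hence $E\in W(\{a,b\}^*)$. In the same way $E'$ is a finite intersection of languages $\sigma^{-1}(x^{-1}Ly^{-1})$, over the $(x,y)$ with $x\sigma(ba)y\in L$, after exchanging $a$ and $b$ in the argument: explicitly, choose $\sigma$ with $\varphi(\sigma(a))=t$, $\varphi(\sigma(b))=s$ and use the pairs with $x\sigma(ab)y\in L$. It is not the empty one, since otherwise $a\in E'$ has weight $1$. So $E'\in W$, and $G_0\in W$.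

**Step 3: two closure properties of $G_0$.** We have $ab\in G_0$, because the value of $ab$ is $st$ under $(s,t)$ and $ts$ under $(t,s)$. If $v\in G_0$ and $n\ge1$, then $v(s,t)^n\le(st)^n=st$, and similarly for $(t,s)$; so $v^n\in G_0$.

**Step 4: factors of words of $G_0$ have bounded weight.** Let $x,x'$ be prefixes of words of $G_0$ with $x^{-1}G_0=x'^{-1}G_0$. This set contains some $z$, and $\mathrm{wt}(xz)=\mathrm{wt}(x'z)=0$, so $\mathrm{wt}(x)=\mathrm{wt}(x')$. Since $G_0$ has finitely many quotients, prefixes of words of $G_0$ have finitely many weights. The weight of a factor is the difference of the weights of two prefixes, so factors have finitely many weights too. Let $h$ be the maximal weight of a factor of a word of $G_0$. As $a$ is a factor of $ab\in G_0$, $h\ge1$. Fix $v=pxq\in G_0$ with $\mathrm{wt}(x)=h$. Then $\mathrm{wt}(qp)=-h$.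

**Step 5: extracting $(ab)^*$.** The extremal factor $x$ will play the role of $a$, and $qp$ that of $b$. Let $\sigma'(a)=x$, $\sigma'(b)=qp$ and
$$G=\{g\in\{a,b\}^*:p\,\sigma'(g)\,xq\in G_0\}=\sigma'^{-1}\big(p^{-1}G_0(xq)^{-1}\big)\in W(\{a,b\}^*).$$
We show $G=(ab)^*$. For $n\ge0$, $p(xqp)^nxq=(pxq)^{n+1}=v^{n+1}\in G_0$ by Step 3, so $(ab)^n\in G$.

Conversely let $g\in G$ and $u=p\,\sigma'(g)\,xq=p\,\sigma'(ga)\,q\in G_0$.

* Since $\mathrm{wt}(u)=0=\mathrm{wt}(pxq)$, we have $0=\mathrm{wt}(\sigma'(g))=h\,\mathrm{wt}(g)$, so $\mathrm{wt}(g)=0$.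
* The word $ga$ has no factor $aa$: otherwise $xx$, of weight $2h>h$, would be a factor of $u$.
* The word $g$ has no factor $bb$: otherwise $u=u_1(qpqp)u_2$ with $\mathrm{wt}(u_2u_1)=2h$. But $uu\in G_0$ by Step 3, and $u_2u_1$ is a factor of $uu=u_1qpqp\,u_2u_1\,qpqpu_2$, so $2h\le h$, which is false.

So $g$ is alternating and does not end with $a$, that is, $g\in(ab)^*\cup b(ab)^*$. As $\mathrm{wt}(g)=0$, $g\in(ab)^*$. Hence $(ab)^*=G\in W(\{a,b\}^*)$, a contradiction. So $v^+$ exists.

**Step 6: $v^-$.** The pair $(t,s)$ is also mutually inverse. By what we proved, there is $v$ with $v(t,s)\le ts$ and $|v|_b>|v|_a$. Put $v^-=a\bar vb$. Then $v^-(s,t)=s\,v(t,s)\,t\le s\,ts\,t=st$, and $|v^-|_a=1+|v|_b>1+|v|_a=|v^-|_b$. $\square$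

## 5. Changing the number of $c$'s and nothing else

**Lemma 2.** Let $L\in W(A^*)$. There are $N,p\ge1$ such that for every $c\in A$ and every $w\in A^*$ with $|w|_c\ge N$ there are $w^+,w^-\in A^*$ with
$$\varphi(w^\pm)\le\varphi(w),\qquad \pi_{A\setminus\{c\}}(w^\pm)=\pi_{A\setminus\{c\}}(w),\qquad |w^\pm|_c=|w|_c\pm p .$$

*Proof.*

**Step 1: one period $p$ for all pairs.** For each of the finitely many mutually inverse pairs $(s,t)$ of $M$ (there is at least one, $(1,1)$) take $v^\pm$ from Lemma 1. Let $p\geq 1$ be a common multiple of all the positive numbers $\big||v^\pm|_b-|v^\pm|_a\big|$. If $v(s,t)\le st$ then $v(s,t)^k\le(st)^k=st$ for $k\ge1$, so we may replace each $v^\pm$ by a power. Choosing the exponents suitably we get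
$$|v^+|_b-|v^+|_a=p,\qquad |v^-|_b-|v^-|_a=-p$$
for every pair. Let $\ell$ be the maximal length of these finitely many words, and put $m=\ell+2$.

**Step 2: the blocks.** By Ramsey's theorem choose $N\geq 1$ such that every coloring of the pairs of elements of $\{0,\dots,N\}$ with $|M|$ colors has a monochromatic subset of size $m+1$. Let $|w|_c=n\ge N$ and write $w=z_0cz_1c\cdots cz_n$, with no $c$ in the $z_i$. For $0\le i<j\le N$ put
$$Y_{ij}=z_icz_{i+1}c\cdots cz_{j-1},\qquad\text{so that}\qquad Y_{ij}\,c\,Y_{jk}=Y_{ik}\quad(i<j<k). \tag{4}$$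
Color $\{i,j\}$ by $\varphi(Y_{ij})$. We obtain $i_0<\dots<i_m$ and $r\in M$ with $\varphi(Y_{i_ki_l})=r$ for all $k<l$. Put $y_k=Y_{i_{k-1}i_k}$. Since $i_m\le N\le n$, every $y_k$ is followed by a $c$ in $w$, and
$$w=w_0\,(y_1c)(y_2c)\cdots(y_mc)\,w',\qquad \varphi(y_k)=r,$$
with $w_0=z_0c\cdots z_{i_0-1}c$ and $w'=z_{i_m}c\cdots cz_n$. Let $\gamma=\varphi(c)$. As $m\ge2$, (4) applied to $i_0<i_1<i_2$ gives $r\gamma r=r$. It is to get this identity that we color all pairs and not only consecutive ones.

**Step 3: respelling.** We are in the situation of Section 1. By (2), $s=r$ and $t=\gamma r\gamma$ are mutually inverse with $st=e=r\gamma$. Let $v$ be $v^+$ or $v^-$ for this pair. As $|v|\le\ell=m-2$, the word $\omega_v$ is defined; put $w^\pm=w_0\,\omega_v\,w'$. By (3), with $j\ge1$,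
$$\varphi(\omega_v)=e^j\,v(s,t)\,e\le e\cdot e\cdot e=e=\varphi(y_1c\cdots y_mc),$$
so $\varphi(w^\pm)\le\varphi(w)$. The $y_k$ occur once each, in the same order as in $w$, and everything else in the block word and in $\omega_v$ is a $c$; so the projections erasing $c$ agree. The number of $c$'s changes by $|v|_b-|v|_a=\pm p$. $\square$

## 6. Regularity for one clique and isolated vertices

*Proof of Theorem A.*

**Step 1: describing $\sim_I$.** Each $u\in A^*$ is $\sim_I$-equivalent to $\pi_B(u)\prod_{c\in C}c^{|u|_c}$, since the letters of $C$ commute with all other letters. Also $\pi_B(u)$ and the numbers $|u|_c$ are $\sim_I$-invariant (Section 2). So $u\sim_Iv$ iff $\pi_B(u)=\pi_B(v)$ and $|u|_c=|v|_c$ for all $c\in C$.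

**Step 2: reduction to the languages $K_n$.** For $n\in\mathbb N^C$ let $K_n=\pi_B(\{w\in L:|w|_c=n_c\ \forall c\in C\})$. It is the image under a morphism of an intersection of regular languages, so it is regular. By Step 1, $w\in[L]_I$ iff $\pi_B(w)\in K_n$ with $n=(|w|_c)_{c\in C}$.

**Step 3: periodicity.** Take $N,p$ from Lemma 2, and let $\epsilon_c$ be the unit vector at $c\in C$. We claim
$$K_n=K_{n+p\epsilon_c}\qquad\text{whenever } n_c\ge N. \tag{5}$$
Let $w\in L$ have counts $n$. Lemma 2 gives $w^+$ with $\varphi(w^+)\le\varphi(w)$, hence $w^+\in L$. Only the number of $c$'s changed, and it became $n_c+p$. As $c\notin B$, $\pi_B(w^+)=\pi_B(w)$, and the counts of the other letters of $C$ are unchanged. So $\pi_B(w)\in K_{n+p\epsilon_c}$. Conversely, let $w\in L$ have counts $n+p\epsilon_c$; then $|w|_c\ge N$, and $w^-\in L$ has counts $n$ and $\pi_B(w^-)=\pi_B(w)$, so $\pi_B(w)\in K_n$.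

**Step 4: a finite formula.** Let $\theta(k)=k$ for $k<N$, and for $k\ge N$ let $\theta(k)$ be the element of $\{N,\dots,N+p-1\}$ congruent to $k$ modulo $p$. Using (5) one coordinate at a time, $K_n=K_{n'}$ where $n'_c=\theta(n_c)$. Therefore
$$[L]_I=\bigcup_{n\in\{0,\dots,N+p-1\}^C}\Big(\pi_B^{-1}(K_n)\cap\bigcap_{c\in C}\{w:\theta(|w|_c)=n_c\}\Big).$$
Each $\{w:\theta(|w|_c)=n_c\}$ is regular, being a threshold or modular condition on $|w|_c$. So $[L]_I$ is a finite Boolean combination of regular languages. $\square$

## 7. Recognizable sets of traces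

For Theorem B put $\mathbb M=A^*/{\sim_I}$, whose elements are called traces, and let $\psi:A^*\to\mathbb M$ be the quotient map. A set $T\subseteq\mathbb M$ is recognizable if it is the preimage of a subset of a finite monoid under a morphism.

A set $T$ is recognizable iff $\psi^{-1}(T)$ is regular. One direction is composition with $\psi$. For the other, $\psi^{-1}(T)$ is a union of $\sim_I$-classes and $\sim_I$ is a congruence, so $u\sim_Iv$ implies that $u,v$ have the same contexts in $\psi^{-1}(T)$; hence its syntactic morphism factors through $\psi$. Since $[L]_I=\psi^{-1}(\psi(L))$, the closure $[L]_I$ is regular iff $\psi(L)$ is recognizable. Recognizable sets are closed under Boolean operations. The sets $\{1\}$ and $\{\psi(z)\}$, $z\in A$, are recognizable, as their preimages are $\{1\}$ and $\{z\}$.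

**Definition (connected trace).** A trace is connected if its alphabet induces a connected subgraph of $(A,D)$.

We use two published theorems (see Diekert–Rozenberg (eds.), *The Book of Traces*, 1995, chapter by Ochmański on recognizable trace languages).

**(F1)** (Cori–Perrin 1985) A product of two recognizable subsets of $\mathbb M$ is recognizable.

**(F2)** (Ochmański 1985; Métivier) If $T\subseteq\mathbb M$ is recognizable and all its elements are connected, then $T^*$ is recognizable.

Connectedness matters in (F2): if $(a,c)\in I$ and $T=\{\psi(ac)\}$, then $\psi^{-1}(T^*)$ is the set of words over $\{a,c\}$ with as many $a$'s as $c$'s, which is not regular.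

## 8. Induction on the alphabet: condition 2 implies regularity

Assume condition 2 of Theorem B, let $L\in W(A^*)$ with syntactic morphism $\varphi:A^*\to M$, and for $Z\subseteq A$, $m\in M$ let
$$T_Z(m)=\{\psi(w):\mathrm{alph}(w)=Z,\ \varphi(w)\le m\}.$$

**Claim.** Every $T_Z(m)$ is recognizable.

The claim suffices, because $\psi(L)=\bigcup_{Z\subseteq A,\,m\in\varphi(L)}T_Z(m)$. Here "$\subseteq$" takes $m=\varphi(w)$; for "$\supseteq$", if $\varphi(w)\le m=\varphi(v)$ with $v\in L$, then $w\in L$.

The proof is by induction on $|Z|$. For $Z=\emptyset$, $T_Z(m)\subseteq\{1\}$. For larger $Z$ there are two cases: if $Z$ is connected, iteration is handled by (F2); if not, (F2) does not apply and Lemma 2 replaces it.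

**Case 1: $Z\ne\emptyset$ is connected in $(A,D)$.** The plan is to cut a word with alphabet $Z$ into pieces, each with alphabet $Z$ and minimal for this. For $Z=\{a,b\}$, the word $aababa$ is cut as $aab\cdot ab\cdot a$; the last piece has a smaller alphabet.

Let $\Gamma=M\times Z$, viewed as a finite alphabet, and put $X_{(n,z)}=T_{Z\setminus\{z\}}(n)\,\psi(z)$. This is recognizable by induction and (F1), and all its elements have alphabet exactly $Z$. For $R\subseteq\Gamma^*$ let
$$X(R)=\bigcup_{g_1\cdots g_k\in R}X_{g_1}\cdots X_{g_k},$$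
where the empty word contributes $\{1\}$.

If $R$ is regular, then $X(R)$ is recognizable. We use induction on a regular expression. The cases $R=\emptyset$, $R=\{1\}$ and $R=\{g\}$ are clear. Next, $X(R\cup R')=X(R)\cup X(R')$ and $X(RR')=X(R)X(R')$, to which (F1) applies. Finally $X(R^*)=X(R)^*=(X(R)\setminus\{1\})^*$. The set $X(R)\setminus\{1\}$ is recognizable, and each of its elements is a product of $k\ge1$ traces with alphabet $Z$, so has alphabet $Z$ and is connected. By (F2), $X(R^*)$ is recognizable.

Let $\eta:\Gamma^*\to M$ be the morphism with $\eta(n,z)=n\varphi(z)$, and for $n'\in M$ let $R_{n'}=\{g\in\Gamma^+:\eta(g)n'\le m\}$, a regular language because $M$ is finite. We show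
$$T_Z(m)=\bigcup_{n'\in M,\ Y\subsetneq Z}X(R_{n'})\,T_Y(n').$$
"$\supseteq$": an element of the right side is represented by a word $w_1z_1\cdots w_kz_kr$ with $k\ge1$, $\mathrm{alph}(w_i)=Z\setminus\{z_i\}$, $\varphi(w_i)\le n_i$, $\mathrm{alph}(r)=Y\subseteq Z$, $\varphi(r)\le n'$ and $n_1\varphi(z_1)\cdots n_k\varphi(z_k)n'\le m$. Its alphabet is $Z$ and its value is $\le m$ by compatibility of the order.

"$\subseteq$": let $\mathrm{alph}(w)=Z$ and $\varphi(w)\le m$. Split off the shortest prefix with alphabet $Z$, and repeat with the rest as long as the rest has alphabet $Z$. The last letter of a shortest prefix does not occur earlier in it. So $w=w_1z_1\cdots w_kz_kr$ with $k\ge1$, $\mathrm{alph}(w_i)=Z\setminus\{z_i\}$ and $\mathrm{alph}(r)\subsetneq Z$. Take $n_i=\varphi(w_i)$, $n'=\varphi(r)$ and $Y=\mathrm{alph}(r)$.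

By induction, each $T_Y(n')$ is recognizable; so $T_Z(m)$ is recognizable by (F1).

**Case 2: $Z$ is disconnected in $(A,D)$.** Two components with at least two vertices each would contain edges $\{a,b\}$ and $\{c,d\}$ violating condition 2. So at most one component is not a single vertex, and as there are at least two components, the set $C$ of isolated vertices of the subgraph induced on $Z$ is nonempty. Let $X=Z\setminus C\subsetneq Z$. Letters of $C$ commute with all other letters of $Z$, so for $w\in Z^*$
$$\psi(w)=\psi(\pi_X(w))\prod_{c\in C}\psi(c)^{|w|_c}.$$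
For $n\in\mathbb N_{\ge1}^C$ let
$$K_n=\{\pi_X(w):\mathrm{alph}(w)=Z,\ \varphi(w)\le m,\ |w|_c=n_c\ \ \forall c\in C\}.$$

*Periodicity.* With $N,p$ from Lemma 2, $K_n=K_{n+p\epsilon_c}$ whenever $n_c\ge N$. As for (5), use $w^+$ for "$\subseteq$" and $w^-$ for "$\supseteq$": we have $\varphi(w^\pm)\le\varphi(w)\le m$, the letters other than $c$ are untouched, and the number of $c$'s stays $\ge N\ge1$, so the alphabet is still $Z$. With $\theta$ as in Section 6, $K_k=K_n$ if $n_c=\theta(k_c)$ for all $c$. Hence
$$T_Z(m)=\bigcup_{n\in\{1,\dots,N+p-1\}^C}\psi(K_n)\cdot\prod_{c\in C}\{\psi(c)^k:k\ge1,\ \theta(k)=n_c\}.$$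
For "$\subseteq$", if $w$ has counts $k_c$ then $\pi_X(w)\in K_k=K_n$ with $n_c=\theta(k_c)$. For "$\supseteq$", if $u\in K_n$ and $\theta(k_c)=n_c$ for all $c$, then $u\in K_k$, so $u=\pi_X(w)$ for some $w$ with alphabet $Z$, $\varphi(w)\le m$ and counts $k_c$, and $\psi(u)\prod_c\psi(c)^{k_c}=\psi(w)\in T_Z(m)$.

*The factors are recognizable.* The preimage of $\{\psi(c)^k:k\ge1,\ \theta(k)=n_c\}$ is $\{c^k:k\ge1,\ \theta(k)=n_c\}$, a regular subset of $c^*$. It remains to treat $\psi(K_n)$ for a fixed $n$. Let $k=\sum_{c\in C}n_c$. Then $\psi(K_n)$ is the finite union of the products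
$$T_{Y_0}(m_0)\,T_{Y_1}(m_1)\cdots T_{Y_k}(m_k)$$
over all words $c_1\cdots c_k\in C^*$ with $n_c$ occurrences of each $c\in C$, all $Y_0,\dots,Y_k\subseteq X$ with union $X$, and all $m_i\in M$ with $m_0\varphi(c_1)m_1\cdots\varphi(c_k)m_k\le m$. Indeed, if $w$ is as in the definition of $K_n$, write $w=u_0c_1u_1\cdots c_ku_k$ with $u_i\in X^*$ and $c_i\in C$, and take $Y_i=\mathrm{alph}(u_i)$, $m_i=\varphi(u_i)$. Conversely, an element of such a product is $\psi(u_0\cdots u_k)$ with $\mathrm{alph}(u_i)=Y_i$ and $\varphi(u_i)\le m_i$. The word $w=u_0c_1u_1\cdots c_ku_k$ then has alphabet $X\cup C=Z$ (each $n_c\ge1$), value $\le m$, counts $n$, and $\pi_X(w)=u_0\cdots u_k$.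

Since $Y_i\subseteq X\subsetneq Z$, induction and (F1) show that $\psi(K_n)$, and then $T_Z(m)$, is recognizable. This proves the claim, and with it $2\Rightarrow1$. $\square$

## 9. Two disjoint dependence edges: a language in $W$ whose closure counts

Now let $a,b,c,d$ violate condition 2 and let $A_0=\{a,b,c,d\}$. We look for $L\in W$ with $[L]_I$ not regular. The first candidate is $(acbd)^*$. Its closure meets $(ab)^*(cd)^*$ in $\{(ab)^n(cd)^n:n\ge 0\}$, so it is not regular. But $(acbd)^*\notin W$: with $\sigma(a)=ac$, $\sigma(b)=bd$ we get $\sigma^{-1}((acbd)^*)=(ab)^*$. The remedy is to add all words with a bad projection, since these are not equivalent to any word of $(ab)^*(cd)^*$. Put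
$$L_0=\{w\in A_0^*:\ w\in(acbd)^*\ \text{ or }\ \pi_{\{a,b\}}(w)\notin(ab)^*\ \text{ or }\ \pi_{\{c,d\}}(w)\notin(cd)^*\},$$
a regular language. For the same $\sigma$ we now have $\pi_{\{a,b\}}(\sigma(g))=g$, so $\sigma^{-1}(L_0)=\{a,b\}^*$. We must show that no combination of operations of a positive variety produces $(ab)^*$ from $L_0$.

**Step 1: a test for membership in $W$.** Put
$$P=abab,\qquad Q=abab\,a\,abab .$$
For a regular language $K_0\subseteq A_0^*$ write $u\preceq v$ if for all $x,y\in A_0^*$, $xvy\in K_0\Rightarrow xuy\in K_0$.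

**Lemma 3.** If $\sigma(Q)\preceq\sigma(P)$ for every morphism $\sigma:\{a,b\}^*\to A_0^*$, then $K_0\in W(A_0^*)$. (Here $A_0$ may be any finite alphabet.)

*Proof.* For each finite alphabet $B$ let $V_0(B^*)$ consist of $\emptyset$, $B^*$ and all finite unions of finite intersections of languages $\sigma^{-1}(x^{-1}K_0y^{-1})$, with $\sigma:B^*\to A_0^*$ a morphism and $x,y\in A_0^*$. These languages are regular. The class is closed under finite unions and, by distributivity, under finite intersections. Quotients and inverse morphisms commute with unions and intersections, and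
$$u^{-1}\sigma^{-1}(x^{-1}K_0y^{-1})=\sigma^{-1}\big((x\sigma(u))^{-1}K_0y^{-1}\big),\qquad \rho^{-1}\sigma^{-1}(K)=(\sigma\rho)^{-1}(K),$$
and dually for right quotients. So $V_0$ is a positive variety, and $K_0\in V_0(A_0^*)$.

Let $K\in V_0(\{a,b\}^*)$ contain $P$. Then $Q\in K$: for $K=\sigma^{-1}(x^{-1}K_0y^{-1})$, $x\sigma(P)y\in K_0$ implies $x\sigma(Q)y\in K_0$, and the property "$P\in K\Rightarrow Q\in K$" passes to intersections and unions. But $P\in(ab)^*$ and $Q\notin(ab)^*$, so $(ab)^*\notin V_0(\{a,b\}^*)$. By maximality, $V_0\subseteq W$. $\square$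

**Step 2: evaluating $P$ and $Q$ in the syntactic monoid of $(ab)^*$.** Let $S=\{1,a,b,ab,ba,0\}$. For nonzero elements $p,q\ne1$, written as the alternating words above, $pq\neq0$ iff the last letter of $p$ differs from the first letter of $q$; and then $pq$ begins like $p$ and ends like $q$.

**Lemma 4.** For $p,q\in S$, let $P(p,q)=(pq)^2$ and $Q(p,q)=(pq)^2p(pq)^2$. Either $Q(p,q)=0$, or $g=P(p,q)$ is a nonzero idempotent, $p,q\in\{1,g\}$ and $Q(p,q)=g$.

*Proof.* If $(pq)^2=0$, then $Q(p,q)=0$. Otherwise $pq\in\{1,ab,ba\}$, because $a^2=b^2=0$. These elements are idempotent, so $g=pq$. If $p=1$ or $q=1$, or if $g=1$ (then $p=q=1$, as the elements other than $1$ form an ideal), then $p,q\in\{1,g\}$. Otherwise $p,q\ne1$ and $g\in\{ab,ba\}$. Say $g=ab$. Then $p$ begins with $a$ and $q$ ends with $b$, so $p\in\{a,ab\}$, $q\in\{b,ab\}$. If $p=a$, then $p^2=0$ and $Q(p,q)=0$, since $Q=abab\cdot a\cdot abab$ has the factor $aa$. If $p=ab$, then $q$ must begin with $a$, so $q=ab$ and $p,q\in\{1,g\}$. The case $g=ba$ is the same with $a,b$ exchanged: $p=b$ gives $p^2=0$,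 and $p=ba$ forces $q=ba$.

If $p,q\in\{1,g\}$ and $pq=g$, then $Q(p,q)$ is a product of copies of $1$ and $g$ containing the factor $pq=g$, so it equals $g$. $\square$

As a first use, take $K_0=H=\{a,b\}^*\setminus(ab)^*$, and let $\lambda_1(w)\in S$ be the value of $w$. If $\lambda_1(u)=0$, then $xuy\in H$ for all $x,y$, so $u\preceq v$ for every $v$. If $\lambda_1(u)=\lambda_1(v)$, then $u\preceq v$. By Lemma 4 one of these holds for $u=\sigma(Q)$, $v=\sigma(P)$. So Lemma 3 gives $H\in W(\{a,b\}^*)$.

**Step 3: comparing words for $L_0$.** From now on $K_0=L_0$. Let $\lambda_1(w)$ be the image of $\pi_{\{a,b\}}(w)$ in the syntactic monoid of $(ab)^*$, let $\lambda_2(w)$ be the image of $\pi_{\{c,d\}}(w)$ in the syntactic monoid of $(cd)^*$ (which is $S$ up to renaming), and put $\lambda=(\lambda_1,\lambda_2)$. Whether $\pi_{\{a,b\}}(w)\in(ab)^*$ depends only on $\lambda_1(w)$, and similarly for $\{c,d\}$ and $\lambda_2(w)$.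

* (α) If $\lambda_1(u)=0$ or $\lambda_2(u)=0$, then $xuy\in L_0$ for all $x,y$, so $u\preceq v$ for all $v$.
* (β) If $\lambda(u)=\lambda(v)$ and $v$ is not a factor of a word of $(acbd)^*$, then $u\preceq v$. For if $xvy\in L_0$, then $xvy\notin(acbd)^*$, so one of the two projection conditions holds for $xvy$. It then holds for $xuy$, as $\lambda(xuy)=\lambda(xvy)$.

**Step 4: $\sigma(Q)\preceq\sigma(P)$ when (α) or (β) applies.** Let $\sigma:\{a,b\}^*\to A_0^*$ be a morphism, $x=\sigma(a)$, $y=\sigma(b)$. Apply Lemma 4 to $p=\lambda_i(x)$, $q=\lambda_i(y)$ for $i=1,2$. If $\lambda_i(\sigma(Q))=0$ for some $i$, use (α). Otherwise, with $g_i=\lambda_i(\sigma(P))$ a nonzero idempotent,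
$$\lambda_i(x),\lambda_i(y)\in\{1,g_i\},\qquad \lambda_i(\sigma(Q))=g_i=\lambda_i(\sigma(P))\qquad(i=1,2). \tag{6}$$
If $\sigma(P)$ is not a factor of a word of $(acbd)^*$, use (β).

**Step 5: the remaining case.** Assume (6), and that $\sigma(P)=xyxy$ is a factor of a word of $(acbd)^*$. A word over $\{a,b\}$ with value $1$, $ab$ or $ba$ in $S$ is empty, in $(ab)^+$ or in $(ba)^+$, respectively. So by (6), $x$ has as many $a$'s as $b$'s and as many $c$'s as $d$'s, and so has $y$.

A factor of a word of $(acbd)^*$ that is balanced in this sense has length divisible by $4$. Indeed, a factor of length divisible by $4$ is a power of a rotation of $acbd$ and is balanced; after removing the longest such prefix, $0,1,2$ or $3$ cyclically consecutive letters of $acbd$ remain. One letter is unbalanced. Two consecutive letters ($ac$, $cb$, $bd$, $da$) contain exactly one of $a,b$. Three letters contain exactly one letter of one of the pairs $\{a,b\}$, $\{c,d\}$. So nothing remains.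

Thus $4$ divides $|x|$ and $|y|$. Since $xyxy$ is a factor of a word of period $4$, there are a rotation $\rho$ of $acbd$ and $k,l\ge0$ with $x=\rho^k$, $y=\rho^l$. Hence
$$\sigma(P)=\rho^{2(k+l)},\qquad \sigma(Q)=\rho^{4(k+l)+k}.$$
If $k+l=0$, then $\sigma(Q)=\sigma(P)=1$. Otherwise both exponents are $\ge1$, and it suffices to show
$$\rho^j\preceq\rho^i\qquad\text{for all } i,j\ge1. \tag{7}$$
Suppose $z\rho^iz'\in L_0$. If this is because of a projection condition, the condition also holds for $z\rho^jz'$: $\pi_{\{a,b\}}(\rho)$ is $ab$ or $ba$ and $\pi_{\{c,d\}}(\rho)$ is $cd$ or $dc$, so $\lambda_1(\rho)$ and $\lambda_2(\rho)$ are idempotent and $\lambda(\rho^i)=\lambda(\rho^j)$.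

Otherwise $z\rho^iz'=(acbd)^n$ for some $n$. Write $|z|=4f+|\alpha|$, where $\alpha$ is the prefix of $acbd$ of length $|z|-4f\in\{0,1,2,3\}$, and let $acbd=\alpha\beta$ (so $\beta$ is nonempty, while $\alpha$ may be empty). As $z$ is a prefix of $(acbd)^n$, $z=(acbd)^f\alpha$. As $i\ge1$, $\rho$ consists of the four letters that follow, so $\rho=\beta\alpha$. For every $q\ge1$,
$$z\rho^q=(\alpha\beta)^f\alpha(\beta\alpha)^q=(acbd)^{f+q}\alpha .$$
Taking $q=i$ gives $(acbd)^{f+i}\alpha z'=(acbd)^n$, so $\alpha z'=(acbd)^{n-f-i}$. Taking $q=j$ gives $z\rho^jz'=(acbd)^{f+j}\alpha z'=(acbd)^{n+j-i}\in(acbd)^*\subseteq L_0$, where $n+j-i\ge0$ because $n\ge f+i$. This proves (7).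

So $\sigma(Q)\preceq\sigma(P)$ for every $\sigma$, and Lemma 3 gives $L_0\in W(A_0^*)$.

**Step 6: the closure is not regular.** Let $L=\pi_{A_0}^{-1}(L_0)\in W(A^*)$. Suppose $(ab)^n(cd)^k\sim_Iv\in L$. Then $v\in A_0^*$, so $v=\pi_{A_0}(v)\in L_0$. Since $(a,b),(c,d)\in D$, we have $\pi_{\{a,b\}}(v)=(ab)^n$ and $\pi_{\{c,d\}}(v)=(cd)^k$. Both projection conditions in the definition of $L_0$ fail, so $v\in(acbd)^*$, and counting letters gives $n=k$. Conversely $(ab)^n(cd)^n\sim_I(acbd)^n\in L$, since $a,b$ commute with $c,d$. Therefore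
$$[L]_I\cap(ab)^*(cd)^*=\{(ab)^n(cd)^n:n\ge0\},$$
which is not regular; so $[L]_I$ is not regular. This proves $1\Rightarrow2$ and completes the proof of Theorem B. $\square$

## 10. Positive varieties not contained in $W$

**Corollary.** Let $I\ne\emptyset$ satisfy condition 2 of Theorem B, and let $\mathcal V$ be any positive variety of languages. Then $[L]_I$ is regular for all $L\in\mathcal V(A^*)$ if and only if $\mathcal V\subseteq W$.

*Proof.* If $\mathcal V\subseteq W$, use Theorem B. If $\mathcal V\not\subseteq W$, then $\mathcal V$ contains $(ab)^*$ by maximality of $W$, and by renaming it does so over every two-letter alphabet. Choose $(a,b)\in I$; then $a\ne b$. The language $L=\pi_{\{a,b\}}^{-1}((ab)^*)$ is in $\mathcal V(A^*)$. If $a^nb^k\sim_Iv\in L$, then $v\in\{a,b\}^*$, so $v\in(ab)^*$ and $n=k$. Conversely $a^nb^n\sim_I(ab)^n\in L$. So $[L]_I\cap a^*b^*=\{a^nb^n:n\ge0\}$, which is not regular, and $[L]_I$ is not regular. $\square$
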